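\title{Order and length in fully automatic presentations of the integers}

\begin{abstract}
A group is fully automatic if its elements are the words of a regular language and a finite automaton reading three words in parallel recognizes the graph of the group operation. We show that in every fully automatic group isomorphic to $(\mathbb{Z},+)$ the positive elements form a regular language, which answers a question of Khoussainov in the negative. The main step compares the length of a word with the absolute value of the integer that it names, by means of a locally compact limit group on which the periodicity of the automaton induces an expanding automorphism. We also show that the absolute value is, up to bounded factors, an exponential function of the length, that the result extends to $\mathbb{Z}\times F$ with $F$ finite abelian, and that it fails for $\mathbb{Z}^d$ with $d\ge 2$.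
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, let $\#\notin\Sigma$ be a padding symbol, and write $\ell(w)$ for the length of a word $w$. The \emph{convolution} $\operatorname{conv}(x_1,\dots,x_k)$ of words $x_1,\dots,x_k\in\Sigma^*$ is the word over $(\Sigma\cup\{\#\})^k$ obtained by padding each $x_i$ at the end with $\#$ to the common length $\max_i\ell(x_i)$ and reading the $k$ words in parallel. We call its letters \emph{columns} and its $k$ rows \emph{tracks}. A relation $R\subseteq(\Sigma^*)^k$ is \emph{automatic} if $\{\operatorname{conv}(x_1,\dots,x_k):(x_1,\dots,x_k)\in R\}$ is a regular language, and a function is automatic if its graph is. A group $(G,+)$ is \emph{fully automatic} if its domain $G\subseteq\Sigma^*$ is regular and $+\colon G\times G\to G$ is automatic.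

Schoolbook addition with carries makes $\mathbb{Z}$ a fully automatic group: write a sign letter followed by the binary digits, least significant digit first. One can also write integers in base $-2$, without a sign letter (Example~\ref{ex:negabinary}). In the first presentation the sign of an integer is its first letter, in the second it is the parity of the length, and in both a finite automaton recognizes the positive integers. The definition, however, does not speak of digits. The words are mere names, and nothing in it says that long words name large integers. The following question of Khoussainov appears in \cite{notes}.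

\medskip
\noindent\textbf{Question.} \emph{Is there a fully automatic group $(G,+)$ isomorphic to $(\mathbb{Z},+)$ such that the set $A$ of elements mapped to positive numbers by the isomorphism is not regular?}
\medskip

The choice between the two isomorphisms does not matter, since it replaces $A$ by $G\setminus(A\cup\{0\})$. Every property that a first-order formula expresses in terms of $+$, such as divisibility by $3$, is regular in every presentation (Section~\ref{sec:tools}). Positivity is not expressible in terms of $+$ alone, because the automorphism $x\mapsto -x$ does not preserve it, so this principle does not settle the question. There is also reason to expect exotic presentations: Jain, Khoussainov, Stephan, Teng and Zou showed that the analogous question has a positive answer for the additive group $\{n/6^m:n\in\mathbb{Z},\ m\in\mathbb{N}\}$. For $\mathbb{Z}$ the answer is no.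

\begin{theorem}\label{thm:main}
If $(G,+)$ is fully automatic and isomorphic to $(\mathbb{Z},+)$, then $A=\{x\in G:x>0\}$ is regular. Hence the order $x<y$ is an automatic relation.
\end{theorem}

Here and below we fix an isomorphism and identify $G$ with $\mathbb{Z}$, so that $x\in\mathbb{Z}$ has both a length $\ell(x)$, that of the word naming it, and an absolute value $|x|$. The two are tied together as in a positional system.

\begin{theorem}\label{thm:growth}
In the situation of Theorem~\ref{thm:main} there are $\theta>1$ and $C\ge1$ with $C^{-1}\theta^{\ell(x)}\le|x|\le C\theta^{\ell(x)}$ for all $x\ne0$.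
\end{theorem}

The third result shows how far Theorem~\ref{thm:main} extends among finitely generated abelian groups. The \emph{positive cone} of a translation-invariant total order on an abelian group $G$ is $P=\{x:x>0\}$; it satisfies $P+P\subseteq P$ and $G\setminus\{0\}=P\sqcup(-P)$.

\begin{theorem}\label{thm:rank}
\begin{enumerate}
\item[(i)] If $G$ is fully automatic, $G\cong\mathbb{Z}\times F$ with $F$ a finite abelian group, and $\varphi\colon G\to\mathbb{Z}$ is a nonzero homomorphism, then $\{x:\varphi(x)>0\}$ is regular.
\item[(ii)] For every $d\ge2$ there is a fully automatic group isomorphic to $\mathbb{Z}^d$ in which no translation-invariant total order has a regular positive cone.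
\end{enumerate}
\end{theorem}

The contrast between ranks one and two has a simple source in positional systems. Shifting a word by one place multiplies by the base. A finite automaton cannot distinguish a long shift from a longer one, so a regular cone must be essentially invariant under a power of the base. In base $-2+i$ on $\mathbb{Z}[i]$ no power of the base is real, and no half-plane survives; in rank one the base is real, and its square preserves signs. In an abstract presentation there is no base and no shift, and the main task is to find a substitute.

The proof of Theorem~\ref{thm:main} has two parts. The first (Sections~\ref{sec:test} to~\ref{sec:sign}) is elementary: if length and absolute value are roughly comparable, then two integers of about the same length have opposite signs exactly when some combination $ax+by$ with bounded positive coefficients is short, and an automaton can test this. The comparability reduces to one statement, Proposition~\ref{prop:key}: the longest interval $[0,J)$ consisting of words of length at most $n$ grows by a bounded factor when $n$ increases by one. The second part (Sections~\ref{sec:tails} to~\ref{sec:key}) proves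 this statement. We look at words whose length is near a very large $h$, forget everything of much smaller length, and obtain in the limit a locally compact group $E$. The substitute for the shift is an automorphism of $E$. An unbounded jump of $J$ would produce a compact connected subgroup of $E$, and the automorphism excludes this. Theorems~\ref{thm:growth} and~\ref{thm:rank} are proved in Sections~\ref{sec:growth} and~\ref{sec:rank}; they are not used for Theorem~\ref{thm:main}. Throughout, $\mathbb{N}=\{0,1,2,\dots\}$, $|S|$ is the cardinality of a finite set $S$, and automata are complete deterministic finite automata.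

\section{Automatic relations and positional systems}\label{sec:tools}

We take all words over one large finite alphabet containing every letter that occurs, and we code $g\in\mathbb{N}$ by the unary word $1^g$. Two standard facts are used throughout.

\begin{description}
\item[(FO)] A relation defined from automatic relations by a first-order formula, with quantifiers ranging over words, is automatic (Hodgson; Khoussainov--Nerode; Blumensath--Gr\"adel).
\item[(P)] If $S_n$ is the set of states that an automaton reaches from its initial state by the words of length exactly $n$, then $S_{n+1}$ is a function of $S_n$, so the sequence $(S_n)$ is eventually periodic. In particular, a set of unary words is regular if and only if the set of its lengths is eventually periodic.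
\end{description}

The following relations are recognized by an automaton that compares columns and counts up to a fixed bound, and we use them freely: $\ell(u)\le\ell(v)+k$ for a fixed $k\in\mathbb{Z}$; ``the letter of $u$ at position $g+1$ is $a$'' and ``$u$ and $v$ agree at all positions $>g$'', as relations involving $1^g$; and the lexicographic order $\le_{\mathrm{lex}}$ on words of equal length. In a fully automatic abelian group, $(x,y)\mapsto ax+by$ is automatic for fixed integers $a,b$ by (FO).

Our examples come from positional systems.

\begin{lemma}\label{lem:positional}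
Let $\mathcal{O}$ be $\mathbb{Z}$ or $\mathbb{Z}[i]$, let $\beta\in\mathcal{O}$ with $|\beta|>1$, and let $\Sigma\subseteq\mathcal{O}$ be finite with $0\in\Sigma$. Suppose that $x_0x_1\cdots x_{k-1}\mapsto\sum_{j<k}x_j\beta^j$ is a bijection from the set $L$ of words over $\Sigma$ not ending in $0$ (the empty word included) onto $\mathcal{O}$. Then $L$ with the addition of $\mathcal{O}$ is a fully automatic group.
\end{lemma}

\begin{proof}
The set $L$ is regular. Let $x,y,z\in L$, let $k$ be the length of their convolution, read $\#$ as the digit $0$, and put $d_j=x_j+y_j-z_j$. Define carries by $\gamma_0=0$ and $\gamma_{j+1}=(\gamma_j+d_j)/\beta$, so that $\gamma_j=\sum_{t<j}d_t\beta^{t-j}$. Then $x+y=z$ if and only if $\gamma_k=0$. The $d_j$ are bounded by some $\delta$ depending only on $\Sigma$, so $|\gamma_j|\le\delta/(|\beta|-1)$. If $\gamma_k=0$, then also $\gamma_j=-\sum_{t\ge j}d_t\beta^{t-j}\in\mathcal{O}$. Thus an automaton whose states are the finitely many elements of $\mathcal{O}$ within the bound, together with a rejecting state entered when a carry leaves $\mathcal{O}$, decides whether $x+y=z$.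
\end{proof}

\begin{example}[base $-2$]\label{ex:negabinary}
Let $\mathcal{O}=\mathbb{Z}$, $\beta=-2$, $\Sigma=\{0,1\}$. The first digit of an expansion of $x$ must be the residue $x_0\in\{0,1\}$ of $x$ modulo $2$, and the remaining digits expand $x'=(x-x_0)/(-2)$. As $|x'|\le(|x|+1)/2<|x|$ for $|x|\ge2$, and $-1\mapsto1\mapsto0\mapsto0$, the iteration reaches $0$ and stays there; so the hypothesis of Lemma~\ref{lem:positional} holds. If $\ell(x)=k\ge1$, then $(-1)^{k-1}x$ is $2^{k-1}$ plus lower terms of alternating sign, hence lies strictly between $2^{k-1}-2^{k-2}(1+\frac14+\cdots)$ and $2^{k-1}(1+\frac14+\cdots)$. Therefore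
\begin{equation}\label{eq:negabinary}
\operatorname{sign}(x)=(-1)^{k-1},\qquad \frac{2^{k-1}}{3}<|x|<\frac{2^{k+1}}{3}\qquad(\ell(x)=k\ge1).
\end{equation}
This is Theorem~\ref{thm:growth} with $\theta=2$.
\end{example}

\section{The sign test in base $-2$}\label{sec:test}

We recover the sign in base $-2$ from addition, length and the two inequalities in \eqref{eq:negabinary}, in a way that does not look at digits and so has a chance to work in general.

Let $n\ge2$, $u=2^{n-1}/3$, and let $x,y$ have lengths in $\{n,n+1\}$. By \eqref{eq:negabinary}, $u<|x|,|y|<8u$; moreover $\ell(z)\le n-2$ implies $|z|<u$, and $|z|\le u/2$ implies $\ell(z)\le n-2$. Consider the test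
\[
\ell(ax+by)\le n-2\quad\text{for some }1\le a\le16,\ 1\le b\le128 .
\]
If $x$ and $y$ have the same sign, then $|ax+by|>2u$ and the test fails. For opposite signs recall Dirichlet's theorem: for real $\rho$ and an integer $N\ge1$ there are integers $a,b$ with $1\le a\le N$ and $|a\rho-b|<1/N$. Apply it to $\rho=|x|/|y|\in(1/8,8)$ and $N=16$. Then $b>1/8-1/16>0$ and $b<128+1$, and $|ax+by|=|y|\,|a\rho-b|<8u/16=u/2$, so the test succeeds. For instance $x=5$ is the word $101$, $y=-7$ is the word $1001$, $n=3$, and $3x+2y=1$ has length $1$.

The test is a finite disjunction of automatic relations in $(1^n,x,y)$, but it only compares signs. To obtain absolute signs, choose one reference element at each length in an automatic way, say $e_n=(-2)^{n-1}$, the word $0^{n-1}1$. Whether $e_n$ and $e_{n+1}$ have opposite signs is a regular condition on $1^n$, hence eventually periodic in $n$. Here $2e_n+e_{n+1}=0$, so the condition always holds and has period $1$, and the sign of $e_n$ has period $2$. An automaton then finds the sign of $x$ by comparing $x$ with $e_{\ell(x)}$.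

All that this argument needs is that integers of nearly equal length have comparable absolute values, and that integers of much smaller absolute value have smaller length.

\section{The filtration by length}\label{sec:length}

From now on $(G,+)$ is fully automatic and identified with $\mathbb{Z}$. Let $L\subseteq\Sigma^*$ be the domain and $q$ the number of states of an automaton for $L$. Let $\mathcal{M}$ be an automaton with state set $Q$ for the language
\[
\{\operatorname{conv}(x,y,z)(\#,\#,\#)^j:\ x+y=z,\ j\ge0\}.
\]
Allowing trailing blank columns is convenient: a column word is accepted by $\mathcal{M}$ exactly when its tracks, with the padding removed, are elements $x,y,z$ of $L$ with $x+y=z$. We shall use this again and again in the following form. If two accepted column words $\alpha\alpha'$ and $\beta\beta'$ bring $\mathcal{M}$ to the same state after $\alpha$ and after $\beta$, then the \emph{spliced} word $\alpha\beta'$ is accepted; and if two of its tracks are known, the third is determined, because any two of $x,y,x+y$ determine the third.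

Put $G_n=\{x\in\mathbb{Z}:\ell(x)\le n\}$, an increasing sequence of finite sets with union $\mathbb{Z}$, and fix the constants
\[
c=|Q|\ge1,\qquad K=1+|\Sigma|^{q},\qquad n_0=\max(q,\ell(0),\ell(1)).
\]
Thus $0,1\in G_n$ for $n\ge n_0$.

\begin{lemma}\label{lem:length}
\begin{enumerate}
\item[(a)] $G_n\pm G_n\subseteq G_{n+c}$ for all $n$.
\item[(b)] $|G_{n+1}|\le K|G_n|$ for $n\ge n_0$.
\item[(c)] For every $n$ there is an $x$ with $n\le\ell(x)\le n+q$.
\item[(d)] For $n\ge n_0$ and $a\ge0$, the set $G_{n+a}$ is covered by at most $K^{a+c}$ translates $x_\nu+G_{n+c}$ with $x_\nu\in G_{n+a}$.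
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x,y\in G_n$, $z=x+y$, and suppose $\ell(z)>n+c$. While $\mathcal{M}$ reads the more than $c$ columns of $\operatorname{conv}(x,y,z)$ after position $n$, a state repeats. Cutting out the loop leaves the first two tracks equal to $x$ and $y$, up to padding, and shortens the third, so $x+y=z'$ with $z'\ne z$, which is absurd. For $z=x-y$ argue with $\operatorname{conv}(z,y,x)$ and its first track.

(b) Write a word of $L$ of length $n+1$ as $uv$ with $\ell(v)=q$. A state of the automaton for $L$ repeats while it reads $v$, and deleting the loop gives a word of $L$ with length in $[n+1-q,n]$ that still begins with $u$. So at most $|\Sigma|^q$ words have the same image, and $|G_{n+1}|\le|G_n|+|\Sigma|^q|G_n|$.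

(c) Since $L$ is infinite, there is a shortest word of $L$ of length $\ge n$. If it were longer than $n+q$, deleting a loop of length at most $q$ would give a shorter one.

(d) Take a maximal family of $x_\nu\in G_{n+a}$ such that the sets $x_\nu+G_n$ are pairwise disjoint. They lie in $G_{n+a+c}$, which has at most $K^{a+c}|G_n|$ elements by (b), so there are at most $K^{a+c}$ of them. By maximality, each $x\in G_{n+a}$ has $(x+G_n)\cap(x_\nu+G_n)\ne\emptyset$ for some $\nu$, so $x\in x_\nu+G_n-G_n\subseteq x_\nu+G_{n+c}$.
\end{proof}

We want to show that $G_n$ is roughly an interval. For $n\ge n_0$ let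
\[
J_n=\min\{j\ge1:\ j\notin G_n\}\ge2,
\]
so that $[0,J_n)\subseteq G_n$ (intervals are intervals of integers where the context requires it). The sequence $(J_n)$ is nondecreasing and tends to infinity. The heart of the paper is the following bound.

\begin{proposition}\label{prop:key}
There is an integer $B\ge2$ with $J_{n+1}\le BJ_n$ for all $n\ge n_0$.
\end{proposition}

One might hope to derive this from (a) and (b), since $|G_n|$ grows at a bounded rate. The next example shows the obstacle.

\begin{example}\label{ex:box}
Fix $h\in\mathbb{N}$, let $D=2^{h+2}$, and consider the filtration $G'_n=\{a+bD:|a|,|b|\le2^n\}$ of $\mathbb{Z}$. It satisfies (a) with $c=1$, and (b) with $K=9$ because $G'_{n+1}$ is covered by the nine translates of $G'_n$ by $a+bD$ with $a,b\in\{-2^n,0,2^n\}$. Up to level $h$ it looks like a box in $\mathbb{Z}^2$: elements with $b\neq0$ have absolute value at least $3\cdot2^h$, so $J'_h=2^h+1$. At level $h+1$ the intervals of radius $D/2$ around the points $bD$ join up, so $J'_{h+1}>2^{h+1}D\ge DJ'_h$. Hence $B$ cannot be bounded in terms of $c$ and $K$. In such a filtration the huge number $D$ is as short as $1$, and length says little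 about size.
\end{example}

What excludes this behavior is that an automaton treats all scales alike, while the filtration of Example~\ref{ex:box} looks two-dimensional below level $h$ and one-dimensional above it. We first show that Proposition~\ref{prop:key} suffices.

\section{From bounded growth to the sign}\label{sec:sign}

In this section we assume Proposition~\ref{prop:key}. It first yields the missing upper bound for short elements: if a short $x$ were large, then its multiples, which are still short, together with the interval $[0,x]$ would fill a long interval too early.

\begin{lemma}\label{lem:sandwich}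
There is $s\in\mathbb{N}$ such that for all $n\ge n_0$
\[
(-J_n,J_n)\subseteq G_{n+c},\qquad G_n\subseteq(-J_{n+s},J_{n+s}).
\]
Consequently, if $\ell(x)=n\ge n_0+c+1$, then $J_{n-1-c}\le|x|<J_{n+s}$.
\end{lemma}

\begin{proof}
The first inclusion follows from $[0,J_n)\subseteq G_n$, from $-x=0-x$ and from Lemma~\ref{lem:length}(a).

For the second let $0<x\in G_n$, let $n'\ge n$ be least with $J_{n'}>x$, and suppose $n'>n$, so that $J_{n'-1}\le x$. Let $t=\lfloor(n'-n)/c\rfloor$. By induction on $r$ we have $jx\in G_{n+cr}$ for $0\le j\le2^r$, since every $j\le 2^{r+1}$ is a sum of two numbers in $[0,2^r]$. So $jx\in G_{n'}$ for $0\le j\le2^t$. Also $[0,x]\subseteq G_{n'}$. Every $y\in[0,2^tx]$ has the form $jx+i$ with $0\le j\le2^t$ and $0\le i<x$, so $y\in G_{n'+c}$. Hence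
\[
2^tJ_{n'-1}\le2^tx<J_{n'+c}\le B^{c+1}J_{n'-1},
\]
which gives $t<(c+1)\log_2B$ and $n'-n<c(t+1)\le s_0:=\lceil c((c+1)\log_2B+1)\rceil$. Thus $x<J_{n'}\le J_{n+s_0}$, also when $n'=n$. If $0>x\in G_n$, then $-x\in G_{n+c}$ and $|x|<J_{n+c+s_0}$. Take $s=c+s_0$.

For the last claim, $x\notin G_{n-1}\supseteq(-J_{n-1-c},J_{n-1-c})$ gives the lower bound and $x\in G_n$ the upper bound.
\end{proof}

Now we repeat Section~\ref{sec:test} with $J_{n-1-c}$ in the role of $u$. The drop in length $m$ is chosen so that $G_{n-m}$ lies below this scale, the ratio $R$ so that it covers a window of $q+2$ lengths, wide enough to contain two consecutive reference elements, and $N$ so that Dirichlet's theorem reaches $G_{n-m}$: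
\[
m=s+c+1,\qquad R=B^{q+s+c+2},\qquad N=RB^{m-1}+1,\qquad n_1=n_0+m+c+1 .
\]
Let $\operatorname{Opp}(1^n,x,y)$ hold if $\ell(ax+by)\le n-m$ for some $1\le a\le N$ and $1\le b\le NR$. This is a finite disjunction of automatic relations, hence automatic.

\begin{lemma}\label{lem:opp}
Let $n\ge n_1$ and $\ell(x),\ell(y)\in[n,n+q+1]$. Then $x,y\ne0$, and $\operatorname{Opp}(1^n,x,y)$ holds if and only if $x$ and $y$ have opposite signs.
\end{lemma}

\begin{proof}
Let $J=J_{n-1-c}$. By Lemma~\ref{lem:sandwich} and Proposition~\ref{prop:key}, $J\le|x|,|y|<J_{n+q+1+s}\le RJ$. In particular $x,y\ne0$.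

If the signs agree, then $|ax+by|\ge2J$ for all $a,b\ge1$, whereas $G_{n-m}\subseteq(-J_{n-m+s},J_{n-m+s})=(-J,J)$. So $\operatorname{Opp}$ fails.

If the signs are opposite, let $\rho=|x|/|y|\in(1/R,R)$ and take $1\le a\le N$ and $b\in\mathbb{Z}$ with $|a\rho-b|<1/N$. As $N>R$, we have $b>a\rho-1/N>1/R-1/N>0$; and $b<NR+1$. So $1\le b\le NR$, and
\[
|ax+by|=\bigl|a|x|-b|y|\bigr|=|y|\,|a\rho-b|<\frac{RJ}{N}<\frac{J}{B^{m-1}}\le J_{n-m-c},
\]
where the last step applies Proposition~\ref{prop:key} $m-1$ times, starting from $n-m-c\ge n_0$. By Lemma~\ref{lem:sandwich}, $ax+by\in G_{n-m}$, so $\operatorname{Opp}$ holds.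
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
Let $e_n$ be the lexicographically least among the shortest words of $L$ of length $\ge n$. The function $1^n\mapsto e_n$ is automatic by (FO), and $\ell(e_n)\in[n,n+q]$ by Lemma~\ref{lem:length}(c). For $n\ge n_1$ both $e_n$ and $e_{n+1}$ have length in $[n,n+q+1]$. By Lemma~\ref{lem:opp} they are nonzero, and the sign $\sigma_n\in\{+1,-1\}$ of $e_n$ satisfies
\[
\sigma_{n+1}=-\sigma_n\iff\operatorname{Opp}(1^n,e_n,e_{n+1}).
\]
The right side is a regular condition on $1^n$, so by (P) it is periodic in $n$ for large $n$, with some period $r$. The number of sign changes in a window of $r$ consecutive steps is then the same for all large $n$, so $\sigma_{n+r}/\sigma_n$ is constant and $\sigma_{n+2r}=\sigma_n$ for large $n$. By (P), $\{1^n:n\ge n_1,\ \sigma_n=+1\}$ is regular. For $\ell(x)=n\ge n_1$, Lemma~\ref{lem:opp} gives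
\[
x>0\iff\bigl(\sigma_n=+1\wedge\neg\operatorname{Opp}(1^n,x,e_n)\bigr)\vee\bigl(\sigma_n=-1\wedge\operatorname{Opp}(1^n,x,e_n)\bigr).
\]
By (FO) this is a regular condition on $x$, and only finitely many $x$ have $\ell(x)<n_1$. So $A$ is regular, and $x<y$ is automatic because it means $\exists z\,(z\in A\wedge x+z=y)$.
\end{proof}

\section{Making the end of a word determine its value}\label{sec:tails}

It remains to prove Proposition~\ref{prop:key}. We want to compare the filtration at scale $h$ with the filtration at another scale by moving the ends of words from one position to another. For this the end of a word must determine the integer up to a short error. In base $-2$ it does: if $x,x'$ agree at all positions $>g$, then $|x-x'|<2^g<2^{g+2}/3$, so $\ell(x-x')\le g+2$ by \eqref{eq:negabinary}. In the binary presentation with a leading sign letter it does not: $x$ and $-x$ agree at all positions $>1$, and their difference $2x$ is long. The remedy there is to copy the sign into every letter. In general, the prefix can pass only a bounded amount of information to the end of the word, and we write this information into the letters. Since Proposition~\ref{prop:key}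 speaks only about the sets $G_n$, we may change the presentation as long as lengths are preserved.

For $g\ge n_0$ and a nonempty word $w$ let $F_{g,w}$ be the finite set of $x\in G$ whose word is $uw$ with $\ell(u)=g$.

\begin{lemma}\label{lem:fiber}
With $K'=c(K^q+1)$ we have $|F_{g,w}+G_g|\le K'|G_g|$ for all $g\ge n_0$ and all $w$.
\end{lemma}

\begin{proof}
Let $x\in F_{g,w}$, $y\in G_g$, $z=x+y$. Split the third track of $\operatorname{conv}(x,y,z)$ into its first $g$ letters, the head, and the rest, the tail, and let $\sigma$ be the state of $\mathcal{M}$ after $g$ columns. Suppose that $(x',y',z')$ is another such triple with the same state $\sigma$. Splice the first $g$ columns of $(x,y,z)$ with the remaining columns of $(x',y',z')$. The first track is $x$, since $x'$ also ends in $w$ after position $g$, and the second is $y$, since $y'$ contributes only padding. So the third track is $z$, and $z$ and $z'$ have the same tail up to trailing $\#$'s. Thus, for given $g$ and $w$, the element $z$ is determined by $\sigma$ and its head.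

The head is either a padded element of $G_g$ or a prefix of length $g$ of a word of $L$. The shortest extension of such a prefix to a word of $L$ repeats no state, so it has length at most $g+q$, and distinct prefixes have distinct extensions; hence there are at most $|G_{g+q}|\le K^q|G_g|$ prefixes. Altogether there are at most $c(K^q+1)|G_g|$ possible $z$.
\end{proof}

\begin{proposition}\label{prop:relabel}
There is a fully automatic presentation of $\mathbb{Z}$ with the same length function $\ell$ in which the following holds:
\begin{equation}\label{eq:T}\tag{T}
\begin{gathered}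
\text{if $g\ge n_0$, $\ell(x)=\ell(x')$ and the words of $x,x'$ agree}\\
\text{at all positions $>g$, then $x-x'\in G_{g+2c}$.}
\end{gathered}
\end{equation}
\end{proposition}

\begin{proof}
Call $x,x'$ \emph{$g$-near} if $x-x'\in G_g-G_g$. We divide each $F_{g,w}$ into boundedly many classes of diameter controlled by nearness. Choose greedily $s_1,s_2,\dots\in F_{g,w}$: let $s_i$ be the lexicographically least element of $F_{g,w}$ that is not $g$-near to any $s_j$ with $j<i$, as long as one exists. The sets $s_i+G_g$ are pairwise disjoint subsets of $F_{g,w}+G_g$, so by Lemma~\ref{lem:fiber} the process stops after at most $K'$ steps, and then every $x\in F_{g,w}$ is $g$-near to some $s_i$. Let $\kappa_g(x)$ be the least such $i$. This defines $\kappa_g(x)\in\{1,\dots,K'\}$ for $n_0\le g<\ell(x)$; for $g<n_0$ put $\kappa_g(x)=1$.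

The greedy choice is first-order. Write $x\sim_gx'$ if $x,x'\in L$, $\ell(x)=\ell(x')>g$ and the words agree at all positions $>g$, which says that they lie in the same $F_{g,w}$. This relation is automatic in $(1^g,x,x')$, and so is nearness, which reads $\exists u,v\in L\,(\ell(u),\ell(v)\le g\wedge x+v=x'+u)$. Define successively for $i=1,\dots,K'$:
\begin{align*}
\Psi_i(1^g,x,y)&:\quad y\sim_gx\ \text{ and $y$ is not $g$-near to any $s$ with }\textstyle\bigvee_{j<i}\Phi_j(1^g,x,s),\\
\Phi_i(1^g,x,s)&:\quad \Psi_i(1^g,x,s)\ \text{ and }\ \forall y\,\bigl(\Psi_i(1^g,x,y)\to s\le_{\mathrm{lex}}y\bigr).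
\end{align*}
Then $\Phi_i(1^g,x,s)$ says that $s$ is the element $s_i$ of the set $F_{g,w}$ containing $x$, and for $g\geq n_0$ the equation $\kappa_g(x)=i$ says that $x$ is $g$-near to an $s$ satisfying $\Phi_i$ and to none satisfying $\Phi_j$ with $j<i$. By (FO), ``$\ell(x)>g$ and $\kappa_g(x)=i$'' is automatic in $(1^g,x)$.

Let $x^+$ be the word over $\Sigma^+=\Sigma\times\{1,\dots,K'\}$ of length $\ell(x)$ whose letter at position $g+1$ is $(x_{g+1},\kappa_g(x))$, where $x_{g+1}$ is the letter of $x$ at that position. The relation $y=x^+$ says that $\ell(y)=\ell(x)$ and that for every $g<\ell(x)$ one of finitely many alternatives for the letters at position $g+1$ holds; it is automatic by (FO). The map $x\mapsto x^+$ is injective and preserves length, and by (FO) its image $L^+$ is regular and the transported addition is automatic.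

For \eqref{eq:T}, let $x^+,x'^+$ have equal length and agree at all positions $>g$. If $\ell(x)\le g$, then $x-x'\in G_{g+c}\subseteq G_{g+2c}$. Otherwise $x\sim_gx'$, and the letters at position $g+1$ show $\kappa_g(x)=\kappa_g(x')=i$. Then $x-s_i$ and $x'-s_i$ lie in $G_g-G_g\subseteq G_{g+c}$, so $x-x'\in G_{g+2c}$.
\end{proof}

In Sections~\ref{sec:limit} to~\ref{sec:growth} the word of an integer means its word in this new presentation, with alphabet $\Sigma^+$, domain $L^+$, and automaton $\mathcal{M}^+$ with state set $Q^+$ for addition with trailing blank columns. The sets $G_n$, the numbers $J_n$ and Lemma~\ref{lem:length} concern lengths only and remain in force with the old constants $c,K,q,n_0$. Let $S_g\subseteq Q^+$ be the set of states that $\mathcal{M}^+$ reaches by arbitrary column words of length exactly $g$. By (P) there are $p\ge1$ and $g_1$ with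
\begin{equation}\label{eq:period}
S_{g+p}=S_g\qquad(g\ge g_1).
\end{equation}

\section{The limit group at a scale}\label{sec:limit}

The sets $G_n$ are closed under addition only up to a shift of the index, and \eqref{eq:T} determines an element only up to a short error. Both defects disappear if we let the scale tend to infinity and pass to a limit, where structure theory of locally compact groups becomes available. We take the limit along an ultrafilter.

\subsection*{Ultrapowers}
Fix a nonprincipal ultrafilter $\omega$ on $\mathbb{N}$: a family of infinite subsets, closed under supersets and finite intersections, that contains one of $I$ and $\mathbb{N}\setminus I$ for every $I\subseteq \mathbb{N}$. A statement holds for \emph{almost all} $i$ if the set of $i$ for which it holds belongs to $\omega$. Finitely many such statements hold simultaneously for almost all $i$, every statement or its negation holds for almost all $i$, and so a sequence with values in a finite set takes one value, its \emph{$\omega$-limit}, for almost all $i$. Let ${}^*\mathbb{Z}$ be the set of integer sequences modulo equality for almost all $i$, and $[x_i]$ the class of $(x_i)$. With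 coordinatewise operations and the order $[x_i]\le[y_i]$ if $x_i\le y_i$ for almost all $i$, it is an ordered ring containing $\mathbb{Z}$ as the constant sequences. For sets $A_i\subseteq\mathbb{Z}^k$ let $[A_i]\subseteq({}^*\mathbb{Z})^k$ consist of the tuples represented by sequences with $i$-th term in $A_i$ for almost all $i$; such sets are called \emph{internal}. We use three facts.

\begin{description}
\item[(U1)] $[A_i]\ne\emptyset$ if and only if $A_i\ne\emptyset$ for almost all $i$. Finite unions, finite intersections, complements and sumsets of internal sets are computed coordinatewise. Hence $[A_i]\subseteq[B_i]$ if and only if $A_i\subseteq B_i$ for almost all $i$.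
\item[(U2)] A nonempty internal set $[A_i]$ with $A_i\subseteq\mathbb{N}$ has a least element, namely $[\min A_i]$.
\item[(U3)] (Countable saturation.) A decreasing sequence $A^{(0)}\supseteq A^{(1)}\supseteq\cdots$ of nonempty internal sets has nonempty intersection.
\end{description}

For (U3), write $A^{(k)}=[A^{(k)}_i]$. The sets $I_k=\{i\ge k:A^{(0)}_i\supseteq\dots\supseteq A^{(k)}_i\ne\emptyset\}$ belong to $\omega$ by (U1), decrease, and have empty intersection. For $i\in I_0$ choose $x_i\in A_i^{(k)}$ with $k$ largest such that $i\in I_k$. Then $x_i\in A^{(k)}_i$ for all $i\in I_k$, so $[x_i]$ lies in every $A^{(k)}$.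

\subsection*{The group $E$}
A \emph{scale} is a sequence $h=(h_i)$ of integers with $h_i\to\infty$. For $k\in\mathbb{Z}$ let $G_{h+k}=[G_{h_i+k}]$ (the finitely many terms with $h_i+k<0$ play no role), and put
\[
V=\bigcup_{k\in\mathbb{N}}G_{h+k},\qquad U=\bigcap_{k\in\mathbb{N}}G_{h-k},\qquad E=V/U,\qquad \pi\colon V\to E .
\]
By Lemma~\ref{lem:length}(a) and (U1), $G_{h+k}\pm G_{h+k}\subseteq G_{h+k+c}$. Hence $U\subseteq V$ are subgroups of ${}^*\mathbb{Z}$, and $G_{h+k}+U\subseteq G_{h+k+c}$. Also $0,1\in U$, because $h_i-k\ge n_0$ for almost all $i$. The scales $h$ and $h\pm k=(h_i\pm k)$ define the same $V$, $U$, $E$. Lemma~\ref{lem:length}(d) takes the following form: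
\begin{equation}\label{eq:cover}
\text{for integers $k\le m$, $G_{h+m}$ is covered by finitely many $a+G_{h+k}$, $a\in G_{h+m}$.}
\end{equation}
Indeed, for almost all $i$ the set $G_{h_i+m}$ is covered by $r=K^{m-k+2c}$ translates $a^{(\nu)}_i+G_{h_i+k}$, $1\le\nu\le r$ (repetitions allowed), with $r$ independent of $i$; take $a^{(\nu)}=[a^{(\nu)}_i]$ and use (U1).

\begin{example}\label{ex:limit}
In base $-2$, \eqref{eq:negabinary} shows that $V$ consists of the $[x_i]$ with $|x_i|/2^{h_i}$ bounded for almost all $i$, and $U$ of those for which this ratio tends to $0$ along $\omega$. The limit of $x_i/2^{h_i}$ along $\omega$ identifies $E$ with $\mathbb{R}$ (a real $t$ is the image of $[\lfloor t2^{h_i}\rfloor]$), and $\pi(G_{h+k})$ lies between the intervals of radii $2^{k-2}$ and $2^{k}$ around $0$.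
\end{example}

We recall the facts on topological groups that we need. If $N_0\supseteq N_1\supseteq\cdots$ are subsets of an abelian group containing $0$ and each $N_k$ contains some $N_{k'}-N_{k'}$, then there is a unique group topology with the $N_k$ as a neighborhood base at $0$; it is Hausdorff if and only if $\bigcap_kN_k=\{0\}$. The identity component of a topological group, the largest connected set containing the identity, is a closed subgroup preserved by every topological automorphism. Further:

\begin{description}
\item[(BK)] A first countable Hausdorff topological group has a compatible left-invariant metric (Birkhoff--Kakutani).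
\item[(HR1)] In a locally compact group the identity component is the intersection of all open subgroups \cite[7.8]{HR}.
\item[(HR2)] A connected locally compact abelian group is topologically isomorphic to $\mathbb{R}^d\times C$ with $C$ compact \cite[9.14]{HR}.
\end{description}

\begin{lemma}\label{lem:lc}
$E$ is a locally compact Hausdorff abelian group with neighborhood base $N_k=\pi(G_{h-k})$, $k\in\mathbb{N}$, at $0$. Each $\pi(G_{h+m})$, $m\in\mathbb{Z}$, has compact closure, and each compact subset of $E$ lies in some $\pi(G_{h+m})$.
\end{lemma}

\begin{proof}
The $N_k$ contain $0$, decrease, and satisfy $N_{k+c}-N_{k+c}\subseteq N_k$, so they define a group topology. If $\pi(x)\in N_k$ for all $k$, then $x\in G_{h-k}+U\subseteq G_{h-k+c}$ for all $k$, so $x\in U$; thus $E$ is Hausdorff. By (BK) the topology comes from an invariant metric. Every ball around $0$ contains some $N_k$ and conversely, so a sequence $(\xi_n)$ is Cauchy if and only if for each $k$ eventually $\xi_n-\xi_{n'}\in N_k$, and a set is totally bounded if and only if for each $k$ it is covered by finitely many translates of $N_k$. By \eqref{eq:cover} each $\pi(G_{h+m})$ is totally bounded.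

The metric is complete. Let $(\xi_n)$ be Cauchy; it suffices to find a convergent subsequence, so assume $\xi_{n+1}-\xi_n\in N_{c(n+2)}$. Write $\xi_n=\pi(x^{(n)})$. Then $x^{(n+1)}-x^{(n)}\in G_{h-c(n+2)}+U\subseteq G_{h-c(n+1)}$, and therefore
\[
x^{(n+1)}+G_{h-c(n+1)}\subseteq x^{(n)}+G_{h-c(n+1)}+G_{h-c(n+1)}\subseteq x^{(n)}+G_{h-cn}.
\]
By (U3) the internal sets $x^{(n)}+G_{h-cn}$ have a common element $x\in V$. Then $\pi(x)-\xi_n\in N_{cn}$ for all $n$, so $\xi_n\to\pi(x)$.

Hence the closure of $\pi(G_{h+m})$ is complete and totally bounded, that is, compact; for $m=0$ this is a compact neighborhood of $0$. Finally $\pi(G_{h+m})+N_0\subseteq\pi(G_{h+m+c})$ for $m\ge0$, so $\pi(G_{h+m})$ lies in the interior of $\pi(G_{h+m+c})$. These interiors increase and cover $E$, so a compact set lies in one of them.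
\end{proof}

\subsection*{The shift automorphism}
So far only Lemma~\ref{lem:length} has been used. Now the automaton enters: \eqref{eq:T} says that a point of $E$ is determined by the letters at positions within bounded distance from $h$, and \eqref{eq:period} says that the addition table of these letter sequences is the same at positions near $h$ and near $h+p$.

\begin{lemma}\label{lem:shift}
There is a topological automorphism $\tau$ of $E$ with $\tau(\pi(G_{h+k}))=\pi(G_{h+k+p})$ for all $k\in\mathbb{Z}$.
\end{lemma}

\begin{proof}
For $x=[x_i]\in V$ define $\operatorname{tail}_h(x)\colon\mathbb{Z}\to\Sigma^+\cup\{\#\}$ by letting $\operatorname{tail}_h(x)(j)$ be the $\omega$-limit of the letter of $x_i$ at position $h_i+j$, read as $\#$ if $h_i+j>\ell(x_i)$. From the definition,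
\begin{equation}\label{eq:taillength}
x\in G_{h+k}\iff\operatorname{tail}_h(x)(k+1)=\#\iff\operatorname{tail}_h(x)(j)=\#\ \text{ for all }j>k .
\end{equation}
In particular $x\in U$ if and only if $\operatorname{tail}_h(x)$ is the constant sequence $w_\#$ with value $\#$. Let $W_h=\{\operatorname{tail}_h(x):x\in V\}$ and
\[
D_h=\{(\operatorname{tail}_h(x),\operatorname{tail}_h(y),\operatorname{tail}_h(z)):\ x,y,z\in V,\ x+y=z\}.
\]
Taking $y=0$ shows that $W_h$ is the projection of $D_h$ to the first coordinate.

\emph{Step 1: $D_h=D_{h+p}$, hence $W_h=W_{h+p}$.} We show $D_h\subseteq D_{h+\varepsilon}$ for every scale $h$ and $\varepsilon=\pm p$; applied to $(h,p)$ and $(h+p,-p)$ this gives the claim. Let $x+y=z$ with $x,y,z\in G_{h+m}$, $m\in\mathbb{N}$. For $k\in\mathbb{N}$ let $A^{(k)}_i$ be the set of triples $(x',y',z')\in\mathbb{Z}^3$ with $x'+y'=z'$ and lengths at most $h_i+\varepsilon+m$ whose letters at position $h_i+\varepsilon+j$ are $\operatorname{tail}_h(x)(j)$, $\operatorname{tail}_h(y)(j)$, $\operatorname{tail}_h(z)(j)$ for $-k<j\le m$. Fix $k$. For almost all $i$ we have $x_i+y_i=z_i$, the lengths are at most $h_i+m$, the columns at the finitely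 many positions $h_i+j$ with $-k<j\le m$ are those given by the tails, and $h_i-k\ge g_1+p$. For such $i$ pad $\operatorname{conv}(x_i,y_i,z_i)$ with blank columns to length $h_i+m$. After $h_i-k$ columns $\mathcal{M}^+$ is in a state of $S_{h_i-k}=S_{h_i-k+\varepsilon}$, so some column word of length $h_i+\varepsilon-k$ leads to the same state. Following it by the last $k+m$ columns gives an accepted word of length $h_i+\varepsilon+m$, whose tracks form a triple in $A^{(k)}_i$. So the internal sets $[A^{(k)}_i]$ are nonempty, and they decrease with $k$. By (U3) some triple $(x',y',z')$ lies in all of them. It satisfies $x'+y'=z'$ in $G_{h+\varepsilon+m}\subseteq V$, and its tails at $h+\varepsilon$ agree with those of $(x,y,z)$ at $h$ for all $j\le m$ by construction and for $j>m$ by \eqref{eq:taillength}.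

\emph{Step 2: the tail determines the point of $E$.} Let $\operatorname{tail}_h(x)=\operatorname{tail}_h(x')=w$. If $w=w_\#$, then $x,x'\in U$. Otherwise, by \eqref{eq:taillength} there is a largest $j_0$ with $w(j_0)\ne\#$. Fix $k\in\mathbb{N}$. For almost all $i$ we have $\ell(x_i)=\ell(x'_i)=h_i+j_0$, the words agree at the finitely many positions $h_i+j$ with $-k<j\le j_0$, and $h_i-k\ge n_0$; so $x_i-x_i'\in G_{h_i-k+2c}$ by \eqref{eq:T}. As $k$ is arbitrary, $x-x'\in U$. Thus $\eta_h\colon W_h\to E$, $\operatorname{tail}_h(x)\mapsto\pi(x)$, is a well-defined surjection. It satisfies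
\begin{align}
(w_1,w_2,w_3)\in D_h&\implies\eta_h(w_1)+\eta_h(w_2)=\eta_h(w_3),\label{eq:add}\\
(w,w_\#,w')\in D_h&\iff\eta_h(w)=\eta_h(w').\label{eq:fibers}
\end{align}
Here \eqref{eq:add} holds by definition and implies one direction of \eqref{eq:fibers}, as $\eta_h(w_\#)=0$. Conversely, if $w,w'$ are the tails of $x,x'$ and $\pi(x)=\pi(x')$, then $x+(x'-x)=x'$ with $x'-x\in U$. All of this also holds for the scale $h+p$, with the same group $E$.

\emph{Step 3: the map $\tau$.} By Step 1 and \eqref{eq:fibers}, the surjections $\eta_h$ and $\eta_{h+p}$ have the same domain and the same fibers, so $\tau(\eta_h(w))=\eta_{h+p}(w)$ defines a bijection $\tau\colon E\to E$. If $x_1+x_2=x_3$ in $V$ with tails $w_1,w_2,w_3$ at $h$, then $(w_1,w_2,w_3)\in D_{h+p}$, and \eqref{eq:add} at $h+p$ gives $\tau(\pi(x_1))+\tau(\pi(x_2))=\tau(\pi(x_3))$. By \eqref{eq:taillength}, $\pi(G_{h+k})$ and $\pi(G_{h+p+k})$ are the images under $\eta_h$ and $\eta_{h+p}$ of the same set, namely the $w\in W_h$ with $w(j)=\#$ for all $j>k$. So $\tau(\pi(G_{h+k}))=\pi(G_{h+k+p})$. This shows that $\tau$ and $\tau^{-1}$ are continuous at $0$, hence continuous.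
\end{proof}

In base $-2$, where \eqref{eq:T} holds without relabeling, the word of $(-2)^px$ is $0^p$ followed by the word of $x$, so $\tau$ is multiplication by $(-2)^p$ on $E=\mathbb{R}$. In general the negative powers of $\tau$ push every compact set toward $0$, so an invariant compact set is trivial.

\begin{lemma}\label{lem:nocompact}
The identity component $E_0$ of $E$ has no nontrivial compact subgroup.
\end{lemma}

\begin{proof}
As a closed subgroup of $E$, the group $E_0$ is locally compact, so $E_0\cong\mathbb{R}^d\times C$ with $C$ compact by (HR2). A compact subgroup of $E_0$ projects to a bounded, hence trivial, subgroup of $\mathbb{R}^d$; so $C$ is the largest compact subgroup of $E_0$. Since $\tau^{\pm1}(E_0)=E_0$, we get $\tau^{\pm1}(C)\subseteq C$ and $\tau(C)=C$. By Lemma~\ref{lem:lc}, $C\subseteq\pi(G_{h+m})$ for some $m$. Then $C=\tau^{-l}(C)\subseteq\pi(G_{h+m-lp})$ for all $l\in\mathbb{N}$, and $C\subseteq\bigcap_kN_k=\{0\}$.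
\end{proof}

\begin{remark}\label{rem:component}
Lemmas~\ref{lem:lc} to~\ref{lem:nocompact} use only that $G$ is abelian, and in this generality one cannot replace $E_0$ by $E$. For the direct sum of countably many copies of $\mathbb{Z}/2\mathbb{Z}$, presented by binary words not ending in $0$ with letterwise addition, the $G_n$ are subgroups. Then $\pi(G_h)$ is an open, hence closed, hence compact subgroup, it is nontrivial, and $E_0\subseteq\bigcap_kN_k=\{0\}$. The role of (HR2) is to provide a \emph{largest} compact subgroup, which $\tau$ must preserve.
\end{remark}

\section{Intervals grow at a bounded rate}\label{sec:key}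

To apply Lemma~\ref{lem:nocompact} we must place elements in $E_0$, and this is where $G\cong\mathbb{Z}$ is used: one walks through an interval in steps of size $1$, which are invisible in $E$. For a scale $h$ and $k\in\mathbb{Z}$ let $J_{h+k}=[J_{h_i+k}]$.

\begin{lemma}\label{lem:connected}
Let $I=\{t\in{}^*\mathbb{Z}:0\le t<J_{h+1}\}$. Then $I\subseteq G_{h+1}$ and $\pi(I)\subseteq E_0$.
\end{lemma}

\begin{proof}
The set $I$ is internal, given by the intervals $[0,J_{h_i+1})\subseteq G_{h_i+1}$, so $I\subseteq G_{h+1}$. By (HR1) it suffices to show $I\subseteq H=\pi^{-1}(O)$ for every open subgroup $O$ of $E$. The subgroup $H$ of $V$ contains $0$ and $1$, but ordinary induction does not reach the infinite elements of $I$; we need the least element principle (U2), and for this an internal set. Since $O$ is open, $G_{h-k}\subseteq H$ for some $k\in\mathbb{N}$. By \eqref{eq:cover}, $G_{h+1}$ is covered by finitely many translates $a+G_{h-k}$ with $a\in V$. Such a translate is contained in $H$ if $a\in H$ and disjoint from $H$ otherwise. Let $H'$ be the union of the translates with $a\in H$. It is internal, and $G_{h+1}\cap H\subseteq H'\subseteq H$. If the internal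 set $I\setminus H'$ were nonempty, it would have a least element $t_0$. As $0\in G_{h+1}\cap H$, we have $t_0\ge1$. Then $t_0-1\in I$ lies in $H'\subseteq H$, so $t_0\in H$ because $1\in U\subseteq H$, and so $t_0\in G_{h+1}\cap H\subseteq H'$, a contradiction. Hence $I\subseteq H'\subseteq H$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose that the ratios $J_{n+1}/J_n$ are unbounded. They remain unbounded after finitely many are discarded, so for each $i$ there is $h_i\ge\max(i,n_0)$ with $J_{h_i+1}\ge iJ_{h_i}$. Use the scale $h=(h_i)$ and let
\[
Y=\{y\in{}^*\mathbb{Z}:\ |y|\le kJ_h\text{ for some }k\in\mathbb{N}\},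
\]
a subgroup of ${}^*\mathbb{Z}$. Since $kJ_{h_i}<iJ_{h_i}\le J_{h_i+1}$ for $i>k$, we have $Y\subseteq I\cup(-I)$. By Lemma~\ref{lem:connected}, $Y\subseteq G_{h+1+c}$ and $\pi(Y)\subseteq E_0$. The closure of $\pi(Y)$ is a subgroup of $E_0$ contained in the closure of $\pi(G_{h+1+c})$, which is compact by Lemma~\ref{lem:lc}. By Lemma~\ref{lem:nocompact} it is trivial. But $J_h\in Y$, and $J_h\notin G_h\supseteq U$ because $J_{h_i}\notin G_{h_i}$ for all $i$; so $\pi(J_h)\ne0$, a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:circle}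
One can see the forbidden subgroup in Example~\ref{ex:box}. Let $h_i\to\infty$, take for the $i$-th coordinate the filtration with $D_i=2^{h_i+2}$, and form $E$ as above; Lemma~\ref{lem:lc} still applies, as the constants $c=1$, $K=9$ are uniform. The map $t\mapsto\pi([\lfloor tD_i\rfloor])$ is a continuous homomorphism $\mathbb{R}\to E$, since rounding errors lie in $U$. It kills $1$, because $D_i\in G'_0$, but not $1/2$, because $2^{h_i+1}\notin G'_{h_i}$. Its image is a nontrivial compact connected subgroup, so this $E$ admits no automorphism as in Lemma~\ref{lem:shift}.
\end{remark}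

\section{Exponential growth}\label{sec:growth}

Lemma~\ref{lem:sandwich} compares $|x|$ with $J_{\ell(x)}$, and $J_n$ is comparable with $f(n)=|G_n|$. To prove Theorem~\ref{thm:growth} we show that $f$ is multiplicative up to bounded factors. We write $X\asymp X'$ if $X/X'$ lies between two positive constants that do not depend on $n$ and $m$. For $n\ge n_0$ let $t(n,m)$ be the number of words $w$ with $0\le\ell(w)\le m$ such that $uw\in L^+$ for some $u$ with $\ell(u)=n$; call these $w$ \emph{admissible}. By Lemma~\ref{lem:length}(c), $t(n,m)\ge1$ for $m\ge q$.

\begin{lemma}\label{lem:count}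
$f(n+m)\asymp f(n)\,t(n,m)$ for $n\ge n_0$, $m\ge q$.
\end{lemma}

\begin{proof}
An element of $G_{n+m}$ has length less than $n$, or its word is $uw$ with $\ell(u)=n$ and $w$ admissible. By \eqref{eq:T} the elements with a fixed $w$ lie in one translate of $G_{n+2c}$, which has at most $K^{2c}f(n)$ elements. So $f(n+m)\le(1+t(n,m))K^{2c}f(n)\le2K^{2c}\,t(n,m)f(n)$.

Conversely, for each admissible $w$ choose $x_w$ whose word is $uw$ with $\ell(u)=n$. Then $x_w+G_n\subseteq G_{n+m+c}$. We claim that a given $z$ lies in at most $|Q^+|$ of the sets $x_w+G_n$. Let $x_w+y=z=x_{w'}+y'$ with $y,y'\in G_n$, and suppose that $\mathcal{M}^+$ is in the same state after $n$ columns of $\operatorname{conv}(x_w,y,z)$ and of $\operatorname{conv}(x_{w'},y',z)$. Splice the first $n$ columns of the former with the rest of the latter. The second track is $y$ and the third is $z$, so the first is $x_w$; it ends in $w'$ after position $n$, so $w=w'$. This proves the claim, and $t(n,m)f(n)\le|Q^+|f(n+m+c)\le|Q^+|K^cf(n+m)$.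
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
Whether $w$ is admissible depends on $n$ only through the set of states that an automaton for $L^+$ reaches by words of length $n$. By (P) this set is eventually periodic in $n$, so there is a finite set of integers $r\ge n_0$ such that for every large $n$ one of them satisfies $t(n,m)=t(r,m)$ for all $m$. For these $r$ and $m\ge n_0$ (recall $n_0\ge q$), Lemma~\ref{lem:count} gives $t(r,m)\asymp f(r+m)/f(r)$, and $f(m)\le f(r+m)\le K^rf(m)$ gives $t(r,m)\asymp f(m)$. Hence $f(n+m)\asymp f(n)f(m)$: with $a=\log f$ there are $n_2\ge\max(1,n_0)$ and $\lambda$ such that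
\[
|a(n+m)-a(n)-a(m)|\le\lambda\qquad(n,m\ge n_2).
\]
By induction $|a(kn)-ka(n)|\le(k-1)\lambda$ for $k\ge1$, $n\ge n_2$, so $|a(kn)/(kn)-a(n)/n|\le\lambda/n$. Comparing both $a(n)/n$ and $a(k)/k$ with $a(kn)/(kn)$ yields $|a(n)/n-a(k)/k|\le\lambda/n+\lambda/k$ for $n,k\ge n_2$. So $a(k)/k$ converges to some $\alpha$, and letting $k\to\infty$ gives $|a(n)-\alpha n|\le\lambda$. Thus $f(n)\asymp\theta^n$ with $\theta=e^\alpha$.

From $[0,J_n)\subseteq G_n$, Lemma~\ref{lem:sandwich} and Proposition~\ref{prop:key} we get $J_n\le f(n)\le2J_{n+s}\le2B^sJ_n$, so $J_n\asymp\theta^n$. Since $[0,2J_n-2]\subseteq G_n+G_n\subseteq G_{n+c}$, we have $J_{n+c}-1\ge2(J_n-1)$; with $J_n-1\ge1$ this gives $J_{n+kc}>2^k$ and $\theta\ge2^{1/c}>1$. Finally $J_{n-1-c}\le|x|<J_{n+s}$ for $\ell(x)=n$ large, so $|x|\asymp\theta^{\ell(x)}$ for long $x$, and the finitely many remaining $x\ne0$ only affect $C$.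
\end{proof}

\section{Torsion and higher rank}\label{sec:rank}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(i)]
Let $N=|F|$. The map $x\mapsto Nx$ is automatic, so $NG=\{Nx:x\in G\}$ is regular and is a fully automatic group under the restricted addition. Under $G\cong\mathbb{Z}\times F$ it corresponds to $N\mathbb{Z}\times\{0\}$, so it is infinite cyclic, generated by some $g$. As $\varphi(Nx)=N\varphi(x)$, the map $\varphi$ is nonzero on $NG$, so $\varphi(g)\ne0$, and replacing $g$ by $-g$ if necessary we have $\varphi(g)>0$. Then $\{y\in NG:\varphi(y)>0\}=\{kg:k>0\}$ is regular by Theorem~\ref{thm:main}. Since $\varphi(x)>0$ if and only if $\varphi(Nx)>0$, the claim follows from (FO).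
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(ii)]
\emph{The case $d=2$.} Let $\beta=-2+i$. By a theorem of K\'atai and Szab\'o \cite{KS}, every nonzero Gaussian integer has a unique expansion $\sum_{j<k}x_j\beta^j$ with $x_j\in\{0,\dots,4\}$ and $x_{k-1}\ne0$. No such expression has value $0$, since appending its digits to the expansion of $1$ would give a second expansion of $1$. So Lemma~\ref{lem:positional} makes $\mathbb{Z}[i]\cong\mathbb{Z}^2$ fully automatic. Suppose that $P$ is a regular positive cone.

First, $P$ is squeezed between an open and a closed half-plane. The origin is not in the convex hull of $P$: a relation $\sum_jt_jp_j=0$ with $p_j\in P$ and real $t_j>0$ is a solution of a homogeneous linear system with rational coefficients, in whose solution space the rational points are dense; so there is a solution with positive rational, hence with positive integer, coefficients, and $P+P\subseteq P$ gives $0\in P$, which is false. A point outside a convex subset of the plane is weakly separated from it by a line, so there is a nonzero $\mathbb{R}$-linear map $\lambda\colon\mathbb{C}\to\mathbb{R}$ with $\lambda\ge0$ on $P$. If $z\in\mathbb{Z}[i]$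 and $\lambda(z)>0$, then $z\in P$, since otherwise $-z\in P$ and $\lambda(-z)\ge0$.

Next, regularity forces an invariance. For $z\ne0$ the word of $\beta^kz$ is $0^k$ followed by the word of $z$. In an automaton for $P$ the words $0^{k_0}$ and $0^{k_0+r}$ lead to the same state for some $k_0\ge0$, $r\ge1$. Hence $y\in P\iff\beta^ry\in P$ for all nonzero $y$ in the lattice $\Lambda=\beta^{k_0}\mathbb{Z}[i]$. So $\lambda(y)>0$ implies $\lambda(\beta^ry)\ge0$ for $y\in\Lambda$, and then for $y$ in the dense subset $\mathbb{Q}\Lambda$ of $\mathbb{C}$ by scaling with positive integers. By continuity $\lambda(\beta^rv)\ge0$ on the closed half-plane $\{v\in\mathbb{C}:\lambda(v)\ge0\}$. Applying this to $v$ and $-v$ for a nonzero $v\in\ker\lambda$ gives $\beta^rv\in\ker\lambda=\mathbb{R}v$, so $\beta^r$ is real and $(\beta/\bar\beta)^r=1$. But $\beta/\bar\beta=(-2+i)^2/5=(3-4i)/5$ has minimal polynomial $X^2-\frac65X+1$ over $\mathbb{Q}$. It is not an algebraic integer, hence not a root of unity. This is a contradiction.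

\emph{The case $d>2$.} Present $\mathbb{Z}[i]\times\mathbb{Z}^{d-2}$ by the convolutions of the word of the first component in base $\beta$ and the words of the other components in base $-2$. The relation between such a convolution and its tracks is automatic, so the domain is regular and componentwise addition is automatic by (FO). If $P$ were a regular positive cone, then $\{z\in\mathbb{Z}[i]:(z,0,\dots,0)\in P\}$ would be a positive cone of $\mathbb{Z}[i]$, regular by (FO), contradicting the case $d=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
``Advanced Automata Theory is a lecture which will first review the basics of formal languages and automata theory and then give insight into specific topics from'',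
\texttt{https://www.comp.nus.edu.sg/\textasciitilde fstephan/automatatheory-pstopdf.pdf}.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{KS}
K\'atai and Szab\'o, \emph{Canonical number systems for complex integers}, Acta Sci. Math. 37 (1975).

\end{thebibliography}
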